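\title{Quadratic exponential growth of $T$-systems of affine $\boxtimes$ affine type}

\begin{abstract}
A bipartite recurrent quiver $Q$ determines two graphs $\Gamma$ and $\Delta$ on its vertex set and a recurrence, the $T$-system of $Q$, whose two terms are products over the edges of $\Gamma$ and of $\Delta$. We prove that if both graphs are disjoint unions of affine ADE Dynkin diagrams, then for all positive initial data every $T_v(t)$ lies between $C\exp(Ct^2)$ and $C'\exp(C't^2)$. For the upper bound we add coefficients, find one choice of them for which the growth is visibly $e^{O(t^2)}$, and transfer the bound to arbitrary data by positivity of cluster variables; the cost of the transfer is a piecewise linear quantity that is bounded by subadditivity and explicit solutions. The lower bound comes from pairing the logarithm of the recurrence with a common Perron vector of the two graphs.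
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Recurrent quivers and their $T$-systems}

A \emph{quiver} is a finite directed graph, multiple arrows allowed, without loops or directed $2$-cycles. It is determined by the signed numbers $b_{ij}$ of arrows from $i$ to $j$, that is, the number of arrows $i\to j$ minus the number of arrows $j\to i$. \emph{Mutation} at a vertex $k$ adds an arrow $i\to j$ for every path $i\to k\to j$, reverses all arrows at $k$, and then removes directed $2$-cycles one at a time until none is left. Let $I$ be a set of pairwise non-adjacent vertices. Mutation at $k\in I$ changes only the arrows at $k$ and the arrows between two neighbors of $k$, and no neighbor of $k$ lies in $I$. Hence the mutations at the vertices of $I$ commute, and their composition reverses all arrows at $I$ and, for $i,j\notin I$, replaces $b_{ij}$ by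
\begin{equation}\label{eq:mutation}
b_{ij}+\#\{\text{paths } i\to k\to j,\ k\in I\}-\#\{\text{paths } j\to k\to i,\ k\in I\}.
\end{equation}

Let $Q$ be a quiver with vertex set $V$ and a coloring $v\mapsto\epsilon_v\in\{0,1\}$ such that every arrow joins vertices of different colors; we call $Q$ \emph{bipartite}. For $i\in\mathbb Z$ let $V_i$ be the set of vertices of color $i \bmod 2$, and let $\mu_0$ and $\mu_1$ be the compositions of the mutations at all vertices of $V_0$ and of $V_1$. The quiver $Q$ is \emph{recurrent} if $\mu_0(Q)=\mu_1(Q)=Q^*$, where $Q^*$ is $Q$ with all arrows reversed. Two undirected graphs on $V$ record the arrows: $\Gamma$ has an edge $u-v$ for each arrow $u\to v$ with $\epsilon_u=0$, and $\Delta$ has an edge $u-v$ for each arrow $u\to v$ with $\epsilon_u=1$.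

The \emph{affine ADE Dynkin diagrams} are $\hat A_1$ (two vertices joined by a double edge), $\hat A_n$ for $n\ge2$ (a cycle with $n+1$ vertices), and the trees $\hat D_n$ ($n\ge4$), $\hat E_6$, $\hat E_7$, $\hat E_8$. Each is connected, and its adjacency matrix has a positive eigenvector with eigenvalue $2$. A bipartite recurrent quiver is an \emph{affine $\boxtimes$ affine quiver} if both $\Gamma$ and $\Delta$ are disjoint unions of affine ADE Dynkin diagrams.

The \emph{$T$-system} of $Q$ is the family of rational functions $T_v(t)$ in variables $\mathbf x=(x_u)_{u\in V}$, indexed by $v\in V$ and $t\in\mathbb Z$ with $t\equiv\epsilon_v\pmod 2$, determined by $T_v(\epsilon_v)=x_v$ and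
\begin{equation}\label{eq:T}
T_v(t+1)\,T_v(t-1)=\prod_{(u-v)\in\Gamma}T_u(t)+\prod_{(w-v)\in\Delta}T_w(t),
\end{equation}
where each product runs over the edges of the graph at $v$, with multiplicity. For $\lambda\colon V\to\mathbb R_{>0}$ we write $T_v(t)|_{\mathbf x=\lambda}$ for the value at $x_u=\lambda(u)$; it is positive, because \eqref{eq:T} is solved forward and backward in $t$ without subtraction. The question whether the $T$-system of every affine $\boxtimes$ affine quiver grows like the exponential of a quadratic function of $t$ comes from \cite{ZPI}. The answer is yes.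

\begin{theorem}\label{thm:main}
Let $Q$ be an affine $\boxtimes$ affine quiver. For every $v\in V$ and every $\lambda\colon V\to\mathbb R_{>0}$ there are constants $0<C<C'$ such that
\[
C\exp(Ct^2)\le T_v(t)|_{\mathbf x=\lambda}<C'\exp(C't^2)\qquad\text{for all } t\in\mathbb Z \text{ with } t\equiv\epsilon_v \pmod 2 .
\]
\end{theorem}

\subsection{Why $t^2$}

Take first two vertices with $m$ arrows from the vertex of color $0$ to the vertex of color $1$. This quiver is recurrent, $\Delta$ has no edges, and \eqref{eq:T} becomes $x_{t+1}x_{t-1}=x_t^m+1$. Start from $x_0=x_1=1$. For $m=1$ the sequence $1,1,2,3,2,1,1,\dots$ is periodic. For $m=2$, where $\Gamma=\hat A_1$, the quantity $(x_{t+1}+x_{t-1})/x_t=(x_t^2+x_{t-1}^2+1)/(x_tx_{t-1})$ is symmetric in $x_t,x_{t-1}$ and therefore independent of $t$; thus $x_{t+1}+x_{t-1}=3x_t$, and the sequence $1,1,2,5,13,\dots$ grows exponentially. For $m=3$ the sequence $1,1,2,9,\dots$ increases and $x_{t+1}>x_t^3/x_{t-1}\ge x_t^2$, so it grows doubly exponentially. This matches the linear recurrence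 $h_{t+1}+h_{t-1}=mh_t$ obtained by dropping the summand $1$ and taking logarithms: its solutions are bounded for $m<2$, linear for $m=2$, and in general exponential for $m>2$. Affine diagrams sit at the threshold.

When both graphs are affine, the two terms of \eqref{eq:T} compete on equal footing. Let $A_\Gamma$ and $A_\Delta$ be the symmetric adjacency matrices, with multiplicities, and put
\[
B=A_\Gamma-A_\Delta,\qquad M=\tfrac12(A_\Gamma+A_\Delta),\qquad \varphi(s)=\log\bigl(2\cosh(s/2)\bigr).
\]
Let $h(t)\in\mathbb R^{V_t}$ be the vector with entries $h_v(t)=\log T_v(t)|_{\mathbf x=\lambda}$. We regard $\mathbb R^{V_t}$ as a subspace of $\mathbb R^V$, and a function of one variable acts on a vector in $\mathbb R^{V_t}$ entry by entry, on the coordinates in $V_t$ only. Since $\log(e^a+e^b)=\frac{a+b}2+\varphi(a-b)$, the $T$-system reads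
\begin{equation}\label{eq:log}
h(t+1)+h(t-1)=Mh(t)+\varphi\bigl(Bh(t)\bigr)\qquad\text{in }\mathbb R^{V_{t+1}} .
\end{equation}
For connected $Q$ the largest eigenvalue of $M$ is $2$ (Lemma~\ref{lem:nu}), and along the eigenvector the linear part of \eqref{eq:log} says that the second difference in $t$ vanishes. The forcing term is at least $\log 2$, so a weighted average of the $h_v(t)$ has second difference bounded below by a positive constant and grows at least quadratically. One guesses that the growth is exactly quadratic, as it would be for bounded forcing.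

The difficulty is that the forcing is not visibly bounded: $\varphi(s)\ge|s|/2$, so $Bh(t)$ feeds back into the recurrence, and the triangle inequality applied to \eqref{eq:log} bounds $h(t)$ only by an exponential in $t$. A second, smaller difficulty is that growth of an average does not give growth at each vertex.

\subsection{Plan of the proof}

Section~\ref{sec:example} isolates an elementary inequality for Laurent polynomials with nonnegative coefficients and proves the upper bound by hand for a quiver with four vertices. The inequality reduces the upper bound to finding one point where the growth is quadratic and to bounding a piecewise linear (tropical) version of the system. Both tasks become tractable after adding coefficients (Section~\ref{sec:coeff}); the tropical bound is in Section~\ref{sec:trop} and the special point in Section~\ref{sec:const}. Section~\ref{sec:proof} assembles the upper bound and then uses it to pass from the average to each vertex in the lower bound. Section~\ref{sec:linear} collects the linear algebra. Besides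 the eigenvector of an affine diagram, the outside results used are the Perron--Frobenius theorem, McKay's correspondence for finite subgroups of $SU(2)$, and the positivity theorem of Lee and Schiffler \cite{LS}; each is stated where it is needed.

\section{Positivity, and the square with double arrows}\label{sec:example}

We write $(\cdot,\cdot)$ and $|\cdot|$ for the Euclidean product and norm. Let $F=\sum_{m\in\mathbb Z^n}c_mX^m$ be a nonzero Laurent polynomial in $X_1,\dots,X_n$ with all $c_m\ge0$; call such $F$ \emph{positive}. Its \emph{tropicalization} is the function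
\[
F^{\mathrm{trop}}(w)=\max\{(m,w): c_m>0\},\qquad w\in\mathbb R^n,
\]
which measures the exponential rate of $F(e^{sw})$ as $s\to\infty$, where $e^w=(e^{w_1},\dots,e^{w_n})$.

\begin{lemma}\label{lem:trop}
Let $F,F'$ be positive Laurent polynomials and $w,w',w_*\in\mathbb R^n$.
\begin{enumerate}
\item[(a)] $F^{\mathrm{trop}}(w+w')\le F^{\mathrm{trop}}(w)+F^{\mathrm{trop}}(w')$.
\item[(b)] $(FF')^{\mathrm{trop}}=F^{\mathrm{trop}}+F'^{\,\mathrm{trop}}$ and $(F+F')^{\mathrm{trop}}=\max(F^{\mathrm{trop}},F'^{\,\mathrm{trop}})$.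
\item[(c)] $\log F(e^w)\le\log F(e^{w_*})+F^{\mathrm{trop}}(w-w_*)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds for every maximum of linear functions. For (b), nothing cancels, so the exponents occurring in $FF'$ are the sums $m+m'$ of exponents of $F$ and $F'$, and those occurring in $F+F'$ form the union. For (c), each occurring $m$ satisfies $e^{(m,w)}=e^{(m,w_*)}e^{(m,w-w_*)}\le e^{(m,w_*)}e^{F^{\mathrm{trop}}(w-w_*)}$; multiply by $c_m\ge0$ and sum.
\end{proof}

Suppose the $T_v(t)$ are positive Laurent polynomials. By (c), an upper bound at one point $w_*$ spreads to all points, at the cost of a tropical term. By (b), the tropical term satisfies the recurrence with sums replaced by maxima. By (a), it suffices to bound it in a family of directions whose sums exhaust the directions needed. The natural family consists of the directions in which the same term wins every maximum, because there the tropical recurrence is linear.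

Let us run this program on the quiver
\[
0\rightrightarrows1\rightrightarrows2\rightrightarrows3\rightrightarrows0,\qquad \epsilon_v\equiv v \pmod 2 .
\]
It is recurrent: the four paths $3\to0\to1$ cancel the four paths $1\to2\to3$ in \eqref{eq:mutation}, and the four paths $0\to1\to2$ cancel the four paths $2\to3\to0$. Both graphs consist of two copies of $\hat A_1$: the double edges of $\Gamma$ join $v$ to $\sigma v$ and those of $\Delta$ join $v$ to $\tau v$, where $\sigma=(0\,1)(2\,3)$ and $\tau=(1\,2)(3\,0)$ are commuting involutions. No affine $\boxtimes$ affine quiver has fewer vertices: a bipartite affine diagram has two or at least four vertices, and on two vertices $\Gamma$ and $\Delta$ would form a $2$-cycle. The $T$-system is $T_v(t+1)T_v(t-1)=T_{\sigma v}(t)^2+T_{\tau v}(t)^2$.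

\emph{The special point.} At $\mathbf x=1$ all $T_v(t)$ with the same $t$ agree, the recurrence is $T(t+1)T(t-1)=2T(t)^2$, and $T(t)=2^{t(t-1)/2}$.

\emph{The obstruction.} The tropical recurrence is $\psi_v(t+1)+\psi_v(t-1)=2\max(\psi_{\sigma v}(t),\psi_{\tau v}(t))$. The $\Gamma$-term wins at vertex $0$ if $\psi_1\ge\psi_3$ and at vertex $2$ if $\psi_3\ge\psi_1$. So it wins everywhere only if $\psi_1=\psi_3$ and $\psi_0=\psi_2$, and the same holds for the $\Delta$-term. Sums of such directions do not give all directions.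

\emph{Coefficients.} We create room by weighting the $\Gamma$-term:
\[
T_v(t+1)T_v(t-1)=u_v(t)\,T_{\sigma v}(t)^2+T_{\tau v}(t)^2,\qquad u_v(t+1)u_v(t-1)=u_{\tau v}(t)^2,
\]
with new variables $z_v$, $u_v(1)=z_v$ for even $v$ and $u_v(0)=z_v^{-1}$ for odd $v$. Section~\ref{sec:coeff} shows that for $t\ge0$ these $T_v(t)$ are positive Laurent polynomials in $(x,z)$; at $z=1$ they are the original ones. Let $\psi_v(t)$ and $\eta_v(t)$ be the tropicalizations of $T_v(t)$ and of the monomial $u_v(t)$ at a point $(\xi,\zeta)$, and let $\gamma_v(t)=\eta_v(t)+2\psi_{\sigma v}(t)-2\psi_{\tau v}(t)$ be the margin by which the $\Gamma$-term wins at $v$. With $\gamma^+=\max(\gamma,0)$ and $\gamma^-=\max(-\gamma,0)$,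
\[
\psi_v(t+1)+\psi_v(t-1)=2\psi_{\tau v}(t)+\gamma_v^+(t)=\eta_v(t)+2\psi_{\sigma v}(t)+\gamma_v^-(t).
\]
Use the first form at $\sigma v$ and the second at $\tau v$. Since $\sigma\tau=\tau\sigma$, the margins satisfy a closed recurrence:
\[
\gamma_v(t+1)+\gamma_v(t-1)=2\eta_{\tau v}+2(2\psi_{\tau\sigma v}+\gamma^+_{\sigma v})-2(\eta_{\tau v}+2\psi_{\sigma\tau v}+\gamma^-_{\tau v})=2\gamma^+_{\sigma v}(t)-2\gamma^-_{\tau v}(t).
\]
Its initial data $y=(\gamma_0(1),\gamma_1(0),\gamma_2(1),\gamma_3(0))$ differ from $(\zeta_0,-\zeta_1,\zeta_2,-\zeta_3)$ by a linear function of $\xi$, so $(\xi,y)$ are free linear coordinates. Two families of data give margins that are constant in time: $y=(\alpha,\alpha,\beta,\beta)$ with $\alpha,\beta\ge0$, and $y=(\alpha',\beta',\beta',\alpha')$ with $\alpha',\beta'\le0$. In the first family, for even $v$ the sequence $a_t=\psi_{\tau^tv}(t)$ has second differences in $\{\alpha,\beta\}$, so it is at most quadratic. In the second family the second differences vanish, so $\psi=0$ if $\xi=0$.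

\emph{The splitting.} The original system at $\mathbf x=e^\xi$ has $\zeta=0$, which means $y=(s,r,-s,-r)$ with $s=2(\xi_1-\xi_3)$ and $r=2(\xi_0-\xi_2)$. Put $m=\frac12(|s|+|r|)$, $k=\frac12(s+r)$, $l=\frac12(s-r)$. Then
\[
(s,r,-s,-r)=(m+k,\,m+k,\,m-k,\,m-k)+(l-m,\,-l-m,\,-l-m,\,l-m)
\]
is a sum of one vector from each family. Assign $\xi$ to the first summand and $0$ to the second. The first has second differences at most $2m$, so $a_t\le(1-t)a_0+ta_1+mt(t-1)$, and Lemma~\ref{lem:trop}(a),(c) with $w_*=0$ give, for $t\ge1$,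
\[
h_v(t)\le\tfrac12t(t-1)\log2+mt(t-1)+(2t-1)\max_u|\xi_u| .
\]
This quiver can also be treated directly, because $T_0/T_2$ and $T_1/T_3$ are inverted at each step. The argument above uses no such coincidence, and each of its steps has a counterpart for every affine $\boxtimes$ affine quiver.

\section{Linear algebra of the pair $\Gamma,\Delta$}\label{sec:linear}

The recurrence \eqref{eq:T} couples only vertices in the same connected component of $Q$. Mutation acts on the components separately, and each component of $\Gamma$ or $\Delta$ lies in one component of $Q$, so each component of $Q$ is again an affine $\boxtimes$ affine quiver. From now on \emph{$Q$ is a connected affine $\boxtimes$ affine quiver}.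

For $w\in\mathbb R^V$ and $i\in\mathbb Z$ let $w^{(i)}$ be the restriction of $w$ to $V_i$, extended by $0$. The matrices $A_\Gamma$, $A_\Delta$, $B$, $M$ interchange $\mathbb R^{V_0}$ and $\mathbb R^{V_1}$. Inequalities between vectors are entrywise. The letters $P$ and $R$ denote connected components of $\Gamma$ and of $\Delta$, and $w_P$, $w_R$ are the restrictions of $w$, extended by $0$. Put $C_\Gamma=2-A_\Gamma$ and $C_\Delta=2-A_\Delta$.

Recurrence of $Q$ enters the proof through the following lemma.

\begin{lemma}\label{lem:commute}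
$A_\Gamma A_\Delta=A_\Delta A_\Gamma$.
\end{lemma}

\begin{proof}
Entries between vertices of different colors vanish in both products, and diagonal entries agree by symmetry. Let $w\ne w'$ lie in $V_1$. Arrows into $V_0$ are $\Delta$-edges and arrows out of $V_0$ are $\Gamma$-edges, so there are $(A_\Delta A_\Gamma)_{ww'}$ paths $w\to v\to w'$ and $(A_\Delta A_\Gamma)_{w'w}=(A_\Gamma A_\Delta)_{ww'}$ paths $w'\to v\to w$ with $v\in V_0$. Neither $Q$ nor $\mu_0(Q)=Q^*$ has arrows inside $V_1$, so the two numbers are equal by \eqref{eq:mutation}. For $w\neq w'$ in $V_0$, the numbers of paths $w\to v\to w'$ and $w'\to v\to w$ through $V_1$ are $(A_\Gamma A_\Delta)_{ww'}$ and $(A_\Delta A_\Gamma)_{ww'}$, and they are equal because $\mu_1(Q)=Q^*$.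
\end{proof}

We use the Perron--Frobenius theorem in this form. Let $A$ be the adjacency matrix of a connected graph with at least one edge, or a positive multiple of it. Its largest eigenvalue $\rho$ is simple and has a positive eigenvector $\pi$, and the spectrum lies in $[-\rho,\rho]$. Every positive eigenvector has eigenvalue $\rho$, since it is not orthogonal to $\pi$. If the graph is bipartite, conjugation by the diagonal matrix with entries $(-1)^{\epsilon_v}$ sends $A$ to $-A$, so $-\rho$ is a simple eigenvalue with eigenvector $\pi^{(0)}-\pi^{(1)}$. For an affine diagram $\rho=2$.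

\begin{lemma}\label{lem:nu}
There is a vector $\nu>0$ in $\mathbb R^V$ with $A_\Gamma\nu=A_\Delta\nu=2\nu$. Moreover:
\begin{enumerate}
\item[(a)] $A_\Gamma\nu_P^{(i)}=2\nu_P^{(i+1)}$, $A_\Delta\nu_R^{(i)}=2\nu_R^{(i+1)}$, $A_\Gamma\nu^{(i)}=A_\Delta\nu^{(i)}=M\nu^{(i)}=2\nu^{(i+1)}$, and $B\nu^{(i)}=0$.
\item[(b)] The spectra of $A_\Gamma$, $A_\Delta$, $M$ lie in $[-2,2]$. The sum of the eigenspaces for $2$ and $-2$ is spanned by all $\nu_P^{(0)},\nu_P^{(1)}$ for $A_\Gamma$, by all $\nu_R^{(0)},\nu_R^{(1)}$ for $A_\Delta$, and by $\nu^{(0)},\nu^{(1)}$ for $M$. The kernel of $C_\Delta$ is spanned by the $\nu_R$.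
\item[(c)] $|\nu_P^{(0)}|^2=|\nu_P^{(1)}|^2=:N_P$, $|\nu_R^{(0)}|^2=|\nu_R^{(1)}|^2$, and $|\nu^{(0)}|^2=|\nu^{(1)}|^2=:N$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\nu>0$ be the Perron vector of $M$, whose graph is the underlying graph of $Q$. By Lemma~\ref{lem:commute}, $A_\Gamma$ and $A_\Delta$ preserve the eigenspace $\mathbb R\nu$, so $\nu$ is an eigenvector of both. Then $\nu_P$ is a positive eigenvector of the affine diagram $P$, so the eigenvalue for $A_\Gamma$ is $2$; the same argument with $\nu_R$ applies to $A_\Delta$. Part (a) follows by restricting to colors and components. Part (b) is the Perron--Frobenius theorem for each $P$, each $R$, and the graph of $Q$. For (c), $2|\nu_P^{(1)}|^2=(\nu_P^{(1)},A_\Gamma\nu_P^{(0)})=(A_\Gamma\nu_P^{(1)},\nu_P^{(0)})=2|\nu_P^{(0)}|^2$; the computation for $R$ is the same with $A_\Delta$, and summing over $P$ gives the last equality.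
\end{proof}

\begin{lemma}\label{lem:meet}
Every component $P$ of $\Gamma$ meets every component $R$ of $\Delta$.
\end{lemma}

\begin{proof}
Let $v\in P$ and $w\in R$. As $Q$ is connected, $((A_\Gamma+A_\Delta)^k)_{vw}>0$ for some $k\ge0$. By Lemma~\ref{lem:commute} the power expands binomially, so $(A_\Gamma^iA_\Delta^{k-i})_{vw}>0$ for some $i$. Hence some vertex is joined to $v$ by a walk in $\Gamma$ and to $w$ by a walk in $\Delta$; it lies in $P\cap R$.
\end{proof}

All recurrences below have the form $X(t+1)+X(t-1)=AX(t)+F(t)$. They are solved by the Chebyshev polynomials $U_{-2}=-1$, $U_{-1}=0$, $U_{n+1}(s)=sU_n(s)-U_{n-1}(s)$, so that $U_0=1$, $U_1=s$, and $U_n(2\cos\theta)=\sin((n+1)\theta)/\sin\theta$.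

\begin{lemma}\label{lem:cheb}
Let $A$ be a symmetric matrix and let $X(t+1)+X(t-1)=AX(t)+F(t)$ for $t\ge1$. Then for $t\ge0$
\begin{equation}\label{eq:VC}
X(t)=U_{t-1}(A)X(1)-U_{t-2}(A)X(0)+\sum_{s=1}^{t-1}U_{t-1-s}(A)F(s).
\end{equation}
\begin{enumerate}
\item[(a)] If the spectrum of $A$ lies in $[-2,2]$ and $|F(s)|\le K$ for all $s$, then $|X(t)|\le t\,(|X(0)|+|X(1)|)+Kt^2$ for $t\ge1$.
\item[(b)] If $X(0)$, $X(1)$ and all $F(s)$ lie in an $A$-invariant subspace on which $A$ has spectrum in $[-2\cos\theta,2\cos\theta]$ with $0<\theta\le\pi/2$, then $|X(t)|\le\bigl(|X(0)|+|X(1)|+\sum_{s=1}^{t-1}|F(s)|\bigr)/\sin\theta$ for $t\ge0$.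
\end{enumerate}
\end{lemma}

\begin{proof}
Formula \eqref{eq:VC} holds for $t=0,1$. If it holds for $t-1$ and $t$, with $t\ge1$, insert it in $AX(t)-X(t-1)+F(t)$. The coefficients of $X(1)$ and $X(0)$ become $U_t$ and $-U_{t-1}$. The coefficient of $F(s)$ for $s\le t-1$ becomes $AU_{t-1-s}-U_{t-2-s}=U_{t-s}$, where for $s=t-1$ we use $U_{-1}=0$, and that of $F(t)$ is $1=U_0$. From $|\sin((n+1)\vartheta)|\le(n+1)|\sin\vartheta|$ we get $|U_n|\le n+1$ on $[-2,2]$ for $n\ge-1$, which gives (a) because $\sum_{s=1}^{t-1}(t-s)\le t^2$. For $\vartheta\in[\theta,\pi-\theta]$ we have $|U_n(2\cos\vartheta)|\le1/\sin\theta$ for all $n\ge-2$, which gives (b).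
\end{proof}

The last fact controls signs rather than sizes. McKay's correspondence states that for every affine ADE diagram with adjacency matrix $A$ there is a finite subgroup $\mathcal G\subset SU(2)$ whose irreducible complex representations $\rho_i$ are indexed by the vertices and satisfy $\mathbb C^2\otimes\rho_i\cong\bigoplus_j\rho_j^{\oplus A_{ij}}$.

\begin{lemma}\label{lem:mckay}
All entries of $U_n(A_\Delta)$ are nonnegative for $n\ge-1$.
\end{lemma}

\begin{proof}
It suffices to treat one component, with matrix $A$ and group $\mathcal G$, and $n\ge0$. Let $(M_n)_{ij}\ge0$ be the multiplicity of $\rho_j$ in $\operatorname{Sym}^n\mathbb C^2\otimes\rho_i$. Then $M_0=1$ and $M_1=A$. The multiplicity of $\rho_j$ in $\mathbb C^2\otimes\operatorname{Sym}^n\mathbb C^2\otimes\rho_i$ is $(M_nA)_{ij}$, and the Clebsch--Gordan rule $\mathbb C^2\otimes\operatorname{Sym}^n\mathbb C^2\cong\operatorname{Sym}^{n+1}\mathbb C^2\oplus\operatorname{Sym}^{n-1}\mathbb C^2$ for $n\ge1$ gives $M_nA=M_{n+1}+M_{n-1}$. Hence $M_n=U_n(A)$.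
\end{proof}

The lemma fails for a single edge, where $A^2=1$, $U_2(A)=0$ and $U_3(A)=-A$.

\section{The $T$-system with coefficients}\label{sec:coeff}

The obstruction met in Section~\ref{sec:example} is general. Without coefficients the margin of the $\Gamma$-term is $B\psi(t)$, which is orthogonal to $\nu^{(t+1)}$ by Lemma~\ref{lem:nu}(a); since $\nu>0$, it can have constant sign only by vanishing. We need coefficients that free the margins and keep positivity, and we obtain them from a larger quiver.

\subsection{The framed quiver}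

A \emph{seed} is a quiver together with a \emph{cluster}, a family $(X_i)$ of algebraically independent rational functions indexed by its vertices. Mutation of a seed at $k$ mutates the quiver at $k$ and replaces $X_k$ by $X_k'$, where
\[
X_kX_k'=\prod_{k\to j}X_j+\prod_{i\to k}X_i
\]
and the products run over arrows. The functions occurring in seeds obtained from a given seed by sequences of mutations are the \emph{cluster variables}.

\begin{theorem}[Lee--Schiffler \cite{LS}]\label{thm:LS}
For any quiver without loops and $2$-cycles, every cluster variable is a Laurent polynomial with nonnegative integer coefficients in the variables of any given cluster.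
\end{theorem}

Let $\hat Q$ be $Q$ with one new vertex $j'$ and one arrow $j\to j'$ for every $j\in V$, with initial variables $x_v$ at $v\in V$ and $z_j$ at $j'$. Starting from this seed, mutate at all of $V_0$, then at all of $V_1$, then at all of $V_0$, and so on, so that step $t\ge1$ mutates at $V_{t+1}$. The new vertices are never mutated. To track the arrows to them, define $c^j(t)\in\mathbb R^{V_{t+1}}$ for $t\ge0$ by $c^j(t+1)+c^j(t-1)=A_\Delta c^j(t)$ for $t\ge1$ and
\[
c^j(0)=0,\ \ c^j(1)=e_j\quad\text{if }\epsilon_j=0;\qquad c^j(0)=-e_j,\ \ c^j(1)=0\quad\text{if }\epsilon_j=1,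
\]
where $e_j$ is the standard basis vector. By \eqref{eq:VC}, $c^j(t)$ equals $U_{t-1}(A_\Delta)e_j$ in the first case and $U_{t-2}(A_\Delta)e_j$ in the second, so $c^j(t)\ge0$ for $t\ge1$ by Lemma~\ref{lem:mckay}.

\begin{lemma}\label{lem:framed}
Before step $t\ge1$ the quiver is as follows.
\begin{enumerate}
\item[(a)] On $V$ it is $Q$ for odd $t$ and $Q^*$ for even $t$. Thus, within $V$, the arrows out of a vertex $v\in V_{t+1}$ are its $\Gamma$-edges and the arrows into $v$ are its $\Delta$-edges.
\item[(b)] The signed number of arrows from $v$ to $j'$ is $c^j_v(t)$ for $v\in V_{t+1}$ and $-c_v^j(t-1)$ for $v\in V_t$. There are no arrows among the $j'$.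
\end{enumerate}
\end{lemma}

\begin{proof}
The two sentences of (a) are equivalent: in $Q$ the vertices of $V_0$, and in $Q^*$ those of $V_1$, have outgoing $\Gamma$-edges and incoming $\Delta$-edges. For $t=1$ the lemma describes $\hat Q$, since $c^j_v(1)=\delta_{jv}$ for $v\in V_0$ and $-c^j_v(0)=\delta_{jv}$ for $v\in V_1$. Assume it for $t$ and apply \eqref{eq:mutation} with $I=V_{t+1}$. Since $c^j(t)\ge0$, no arrow goes from $j'$ to $I$. So every path through $v\in I$ starts with a $\Delta$-edge $w\to v$, $w\in V_t$, and ends either in $V_t$ along a $\Gamma$-edge or at some $j'$. In particular no arrows appear among the $j'$. For $w\neq w'$ in $V_t$ the new signed number of arrows is $(A_\Delta A_\Gamma)_{ww'}-(A_\Gamma A_\Delta)_{ww'}=0$ by Lemma~\ref{lem:commute}, and all arrows within $V$ are reversed, which gives (a). The signed number of arrows from $w\in V_t=V_{t+2}$ to $j'$ becomes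
\[
-c^j_w(t-1)+\sum_{v\in V_{t+1}}(A_\Delta)_{wv}\,c^j_v(t)=c^j_w(t+1),
\]
and that from $v\in V_{t+1}$ to $j'$ becomes $-c_v^j(t)$. This is (b) for $t+1$.
\end{proof}

Let $T_v(\epsilon_v)=x_v$, and for $v\in V_{t+1}$ let $T_v(t+1)$ be the cluster variable created at $v$ in step $t$. By Lemma~\ref{lem:framed}, for $t\ge1$ and $v\in V_{t+1}$,
\begin{equation}\label{eq:E}
T_v(t+1)T_v(t-1)=u_v(t)\prod_{(u-v)\in\Gamma}T_u(t)+\prod_{(w-v)\in\Delta}T_w(t),\qquad u_v(t)=\prod_{j\in V}z_j^{\,c^j_v(t)} .
\end{equation}
The inequality $c^j(t)\ge0$ is what keeps all coefficients on the $\Gamma$-term and their evolution linear. By Theorem~\ref{thm:LS} each $T_v(t)$, $t\ge0$, is a positive Laurent polynomial in $(x,z)$. At $z=1$, \eqref{eq:E} is \eqref{eq:T}, and we recover the original $T$-system for $t\ge0$.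

\subsection{Logarithmic form}

Fix a point $w=(\xi,\zeta)\in\mathbb R^V\times\mathbb R^V$ and evaluate at $x=e^\xi$, $z=e^\zeta$. Let $H(t)\in\mathbb R^{V_t}$ have entries $\log T_v(t)$, and let $\eta(t)=\sum_j\zeta_jc^j(t)\in\mathbb R^{V_{t+1}}$, so that $\eta_v(t)=\log u_v(t)$ for $t\ge1$ and
\[
\eta(t+1)+\eta(t-1)=A_\Delta\eta(t)\quad(t\ge1),\qquad\eta(0)=-\zeta^{(1)},\qquad\eta(1)=\zeta^{(0)} .
\]
The logarithm of the ratio of the two terms of \eqref{eq:E} is $G(t)=\eta(t)+BH(t)\in\mathbb R^{V_{t+1}}$; the formula makes sense for $t\ge0$. Put $p(t)=\log(1+e^{G(t)})$ and $q(t)=\log(1+e^{-G(t)})$ in $\mathbb R^{V_{t+1}}$. Factoring out either term of \eqref{eq:E} gives, for $t\ge1$,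
\begin{equation}\label{eq:H}
H(t+1)+H(t-1)=A_\Delta H(t)+p(t)=A_\Gamma H(t)+\eta(t)+q(t).
\end{equation}
Apply $A_\Gamma$ to the first form and $A_\Delta$ to the second, subtract, and add the recurrence of $\eta$. By Lemma~\ref{lem:commute} the terms with $H$ cancel, and so do those with $\eta$:
\begin{equation}\label{eq:G}
G(t+1)+G(t-1)=A_\Delta\eta+A_\Gamma(A_\Delta H+p)-A_\Delta(A_\Gamma H+\eta+q)=A_\Gamma\,p(t)-A_\Delta\,q(t).
\end{equation}
Thus $G$ evolves by itself, and $H$ is driven linearly by $p$. The initial values are $H(0)=\xi^{(0)}$, $H(1)=\xi^{(1)}$ and $G(0)=y^{(1)}$, $G(1)=y^{(0)}$, where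
\begin{equation}\label{eq:y}
y=B\xi+\zeta^{(0)}-\zeta^{(1)} .
\end{equation}
The map $(\xi,\zeta)\mapsto(\xi,y)$ is a linear isomorphism. From now on we use $(\xi,y)$ as coordinates of the point $w$ and write $H_v(t;\xi,y)$. The original system at $\mathbf x=e^\xi$ is the point $(\xi,B\xi)$.

\subsection{Tropical form}

Let $\psi_v(t;\xi,y)$ be the tropicalization of $T_v(t)$ at the point with coordinates $(\xi,y)$, and let $\gamma(t)=\eta(t)+B\psi(t)\in\mathbb R^{V_{t+1}}$. Lemma~\ref{lem:trop}(b) applied to \eqref{eq:E} shows that $\psi(t+1)+\psi(t-1)$ is the entrywise maximum of $\eta(t)+A_\Gamma\psi(t)$ and $A_\Delta\psi(t)$, that is,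
\begin{equation}\label{eq:psi}
\psi(t+1)+\psi(t-1)=A_\Delta\psi(t)+\gamma^+(t)=A_\Gamma\psi(t)+\eta(t)+\gamma^-(t)\qquad(t\ge1).
\end{equation}
This is \eqref{eq:H} with $\gamma^+,\gamma^-$ in place of $p,q$, and the computation \eqref{eq:G} gives
\begin{equation}\label{eq:gamma}
\gamma(t+1)+\gamma(t-1)=A_\Gamma\gamma^+(t)-A_\Delta\gamma^-(t)\qquad(t\ge1).
\end{equation}
The initial values are those of the logarithmic form: $\psi(0)=\xi^{(0)}$, $\psi(1)=\xi^{(1)}$, $\gamma(0)=y^{(1)}$, $\gamma(1)=y^{(0)}$. Since the change of coordinates is linear, parts (a) and (c) of Lemma~\ref{lem:trop} read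
\begin{align}
\psi_v(t;\xi+\xi',y+y')&\le\psi_v(t;\xi,y)+\psi_v(t;\xi',y'),\label{eq:subadd}\\
H_v(t;\xi,y)&\le H_v(t;\xi_*,y_*)+\psi_v(t;\xi-\xi_*,y-y_*).\label{eq:compare}
\end{align}

\section{The tropical quadratic bound}\label{sec:trop}

\begin{proposition}\label{prop:trop}
There is a constant $K=K(Q)$ such that $\psi_v(t;\xi,y)\le K(|\xi|+|y|)\,t^2$ for all $t\ge1$, all $v\in V_t$, all $\xi\in\mathbb R^V$, and all $y\in\mathbb R^V$ with
\begin{equation}\label{eq:balance}
(\nu^{(0)},y)=(\nu^{(1)},y).
\end{equation}
\end{proposition}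

We do not solve the piecewise linear recurrence \eqref{eq:gamma} in general, but only where it is linear. The \emph{$\Gamma$-linear solution with data $y$} is the sequence $\bar\gamma(t)\in\mathbb R^{V_{t+1}}$, $t\ge0$, with $\bar\gamma(0)=y^{(1)}$, $\bar\gamma(1)=y^{(0)}$ and $\bar\gamma(t+1)+\bar\gamma(t-1)=A_\Gamma\bar\gamma(t)$ for $t\ge1$; the \emph{$\Delta$-linear solution} is defined with $A_\Delta$. Both depend linearly on $y$. By Lemma~\ref{lem:nu}(a), both linear solutions with data $\nu$ equal $\nu^{(t+1)}$.

\begin{lemma}\label{lem:types}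
\begin{enumerate}
\item[(a)] If the $\Gamma$-linear solution with data $y$ satisfies $\bar\gamma(t)\ge0$ and $|\bar\gamma(t)|\le K'$ for all $t\ge0$, then $|\psi(t;\xi,y)|\le2t|\xi|+K't^2$ for $t\ge1$.
\item[(b)] If the $\Delta$-linear solution with data $y$ satisfies $\bar\gamma(t)\le0$ for all $t\ge0$, then $\psi(t;0,y)=0$ for $t\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
The recurrence \eqref{eq:gamma} determines $\gamma$ from $y$. In (a), $\bar\gamma^+=\bar\gamma$ and $\bar\gamma^-=0$, so $\bar\gamma$ solves \eqref{eq:gamma} and $\gamma=\bar\gamma$; apply Lemma~\ref{lem:cheb}(a) to the first form of \eqref{eq:psi}. In (b), $\bar\gamma^+=0$ and $\bar\gamma^-=-\bar\gamma$, so again $\gamma=\bar\gamma$, and $\psi(t+1)+\psi(t-1)=A_\Delta\psi(t)$ with $\psi(0)=\psi(1)=0$.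
\end{proof}

A bounded linear solution acquires a constant sign after adding a multiple of $\nu^{(t+1)}$. So we ask which linear solutions are bounded. For a $\Gamma$-linear solution the numbers $(\nu_P^{(t+1)},\bar\gamma(t))$ have vanishing second difference by Lemma~\ref{lem:nu}(a), so they are bounded exactly when the first two agree. This leads to the subspaces
\[
L_\Gamma=\{y:(\nu_P^{(0)},y)=(\nu_P^{(1)},y)\text{ for all }P\},\qquad L_\Delta=\{y:(\nu_R^{(0)},y)=(\nu_R^{(1)},y)\text{ for all }R\}.
\]

\begin{lemma}\label{lem:bounded}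
There is $K_0=K_0(Q)$ such that $|\bar\gamma(t)|\le K_0|y|$ for all $t\ge0$, both for the $\Gamma$-linear solution with data $y\in L_\Gamma$ and for the $\Delta$-linear solution with data $y\in L_\Delta$.
\end{lemma}

\begin{proof}
The two cases differ only in the names of the graphs, so let $y\in L_\Gamma$. Put $\beta_P=(\nu_P^{(0)},y)/N_P=(\nu_P^{(1)},y)/N_P$ and $y^\circ=y-\sum_P\beta_P\nu_P$. By Lemma~\ref{lem:nu}(c), $(\nu_P^{(i)},y^\circ)=(\nu_P^{(i)},y)-\beta_PN_P=0$, so $y^\circ$ lies in the orthogonal complement $W$ of all $\nu_P^{(i)}$, and both $y^\circ$ and $\sum_P\beta_P\nu_P$ have norm at most $|y|$. Each $\nu_P^{(i)}$ is supported on one color, so $W$ also contains the restrictions of $y^\circ$ to $V_0$ and $V_1$. By Lemma~\ref{lem:nu}(b), $W$ is $A_\Gamma$-invariant and the spectrum of $A_\Gamma$ on $W$ lies in $[-2\cos\theta_0,2\cos\theta_0]$ for some $\theta_0\in(0,\pi/2]$. The solution with data $y$ is $\sum_P\beta_P\nu_P^{(t+1)}$ plus the solution with data $y^\circ$. The first summand has norm at most $|y|$ and the second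 at most $2|y|/\sin\theta_0$, by Lemma~\ref{lem:cheb}(b).
\end{proof}

Each of $L_\Gamma$ and $L_\Delta$ may be much smaller than the hyperplane \eqref{eq:balance}. Together they fill it, and this is where Lemma~\ref{lem:meet} is needed.

\begin{lemma}\label{lem:sum}
There is $K_1=K_1(Q)$ such that every $y$ satisfying \eqref{eq:balance} can be written as $y=y_1+y_2$ with $y_1\in L_\Gamma$, $y_2\in L_\Delta$ and $|y_1|,|y_2|\le K_1|y|$.
\end{lemma}

\begin{proof}
Let $\tilde\nu=\nu^{(0)}-\nu^{(1)}$, a vector with no zero entry. Then $L_\Gamma^\perp$ is spanned by the $\tilde\nu_P$, $L_\Delta^\perp$ by the $\tilde\nu_R$, and \eqref{eq:balance} defines $\tilde\nu^\perp$. If $\sum_P\alpha_P\tilde\nu_P=\sum_R\beta_R\tilde\nu_R$, comparing entries at a vertex of $P\cap R$ gives $\alpha_P=\beta_R$, and this applies to all pairs $P,R$ by Lemma~\ref{lem:meet}. So all coefficients coincide, $(L_\Gamma+L_\Delta)^\perp=L_\Gamma^\perp\cap L_\Delta^\perp=\mathbb R\tilde\nu$, and $L_\Gamma+L_\Delta=\tilde\nu^\perp$. A linear right inverse of the surjection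 $L_\Gamma\oplus L_\Delta\to\tilde\nu^\perp$, $(y_1,y_2)\mapsto y_1+y_2$, gives the decomposition and $K_1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:trop}]
Write $y=y_1+y_2$ as in Lemma~\ref{lem:sum} and put $a=K_0K_1|y|/\min_u\nu_u$, so that $a\nu_u\ge K_0K_1|y|$ for all $u$. By \eqref{eq:subadd},
\[
\psi_v(t;\xi,y)\le\psi_v(t;\xi,y_1+a\nu)+\psi_v(t;0,y_2-a\nu).
\]
The $\Delta$-linear solution with data $y_2-a\nu$ is the one with data $y_2$, whose entries have absolute value at most $K_0K_1|y|$, minus $a\nu^{(t+1)}$. It is therefore $\le0$, and the second term vanishes by Lemma~\ref{lem:types}(b). The $\Gamma$-linear solution with data $y_1+a\nu$ is the one with data $y_1$, of norm at most $K_0K_1|y|$, plus $a\nu^{(t+1)}$. It is therefore $\ge0$ and has norm at most $K_0K_1|y|+a|\nu|$. Lemma~\ref{lem:types}(a) bounds the first term by $2t|\xi|+K_0K_1(1+|\nu|/\min_u\nu_u)|y|\,t^2$.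
\end{proof}

\begin{remark}
Condition \eqref{eq:balance} cannot be dropped. For $\xi=0$ and $y=\nu^{(0)}$ the $\Gamma$-linear solution is $t\,\nu^{(t+1)}\ge0$, and \eqref{eq:psi} gives $\psi(t)=\frac16(t^3-t)\,\nu^{(t)}$.
\end{remark}

\section{A constant solution}\label{sec:const}

We now look for the special point. If $G(t)$ does not change in time, then the forcing $p$ in \eqref{eq:H} is bounded and $H$ is quadratic. By \eqref{eq:G} we need $2G^*=A_\Gamma p-A_\Delta q$. The vector $G^*=0$, for which $p$ and $q$ are constantly $\log 2$, works exactly when every vertex has the same degree in $\Gamma$ and in $\Delta$, as in Section~\ref{sec:example}. In general we find $G^*$ by minimization. In view of Proposition~\ref{prop:trop} it must also satisfy \eqref{eq:balance}, and this turns out to be automatic.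

\begin{proposition}\label{prop:const}
There is $G^*\in\mathbb R^V$ such that $p=\log(1+e^{G^*})$ and $q=\log(1+e^{-G^*})$ satisfy $2G^*=A_\Gamma p-A_\Delta q$. Moreover $(\nu^{(0)},G^*)=(\nu^{(1)},G^*)$.
\end{proposition}

\begin{proof}
\emph{Reformulation.} Let $\omega(s)=-\log(1-e^{-s})>0$ for $s>0$. It suffices to find $p>0$ in $\mathbb R^V$ with
\begin{equation}\label{eq:pq}
C_\Gamma p=C_\Delta q,\qquad q=\omega(p).
\end{equation}
Indeed, put $G^*=p-q$. Then $e^{G^*}=e^p(1-e^{-p})=e^p-1$ entrywise, so $p=\log(1+e^{G^*})$ and $q=p-G^*=\log(1+e^{-G^*})$, and $2p-A_\Gamma p=2q-A_\Delta q$ is the required equation. Pairing \eqref{eq:pq} with $\nu^{(0)}$ and using $C_\Gamma\nu^{(0)}=C_\Delta\nu^{(0)}=2(\nu^{(0)}-\nu^{(1)})$ gives $(\nu^{(0)}-\nu^{(1)},p-q)=0$, the last claim.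

\emph{The functional.} Equation \eqref{eq:pq} requires $C_\Gamma p\in\operatorname{Im}C_\Delta$, so we try $p=p(r):=\nu+C_\Delta r$ with $r\in\operatorname{Im}C_\Delta$. Since $C_\Gamma\nu=0$ and the two matrices commute, $C_\Gamma p(r)=C_\Delta C_\Gamma r$, and \eqref{eq:pq} becomes
\begin{equation}\label{eq:crit}
C_\Delta\bigl(C_\Gamma r-\omega(p(r))\bigr)=0 .
\end{equation}
This is the equation for a critical point. The function $\omega$ behaves like $-\log s$ at $0$, so $\Omega(s)=\int_0^s\omega$ is continuous on $[0,\infty)$. Let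
\[
\mathcal K=\{r\in\operatorname{Im}C_\Delta: p(r)\ge0\},\qquad J(r)=\tfrac12(r,C_\Delta C_\Gamma r)-\sum_{v\in V}\Omega\bigl(p_v(r)\bigr),
\]
where $C_\Delta C_\Gamma$ is symmetric by Lemma~\ref{lem:commute}. The set $\mathcal K$ is closed and contains $0$. It is bounded: $(\nu_R,p(r))=|\nu_R|^2$ because $C_\Delta\nu_R=0$, so $0\le p_v(r)\le|\nu_R|^2/\nu_v$ for $v\in R$, and the symmetric matrix $C_\Delta$ is injective on its image. Hence the continuous function $J$ has a minimizer $r$ on $\mathcal K$. Put $p=p(r)$.

\emph{The minimizer has $p>0$.} The singularity of $\omega$ at $0$ pushes the minimizer off the boundary. For $0<\delta<1$ the point $(1-\delta)r$ lies in $\mathcal K$, since $p((1-\delta)r)=(1-\delta)p+\delta\nu>0$, and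
\[
\frac{d}{d\delta}J\bigl((1-\delta)r\bigr)=-(1-\delta)(r,C_\Delta C_\Gamma r)-\sum_v\omega\bigl((1-\delta)p_v+\delta\nu_v\bigr)(\nu_v-p_v).
\]
As $\delta\to0^+$, the first term and the terms with $p_v>0$ stay bounded, while a term with $p_v=0$ contributes $-\omega(\delta\nu_v)\nu_v\to-\infty$. If some $p_v$ were $0$, the derivative would be negative for small $\delta$, and continuity at $\delta=0$ would give $J((1-\delta)r)<J(r)$, a contradiction.

\emph{The equation.} As $p>0$, the point $r$ is interior to $\mathcal K$ in $\operatorname{Im}C_\Delta$, and the derivative of $J$ in each direction $r'\in\operatorname{Im}C_\Delta$ vanishes: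
\[
0=(r',C_\Delta C_\Gamma r)-(C_\Delta r',\omega(p))=\bigl(r',\,C_\Delta(C_\Gamma r-\omega(p))\bigr).
\]
The vector $C_\Delta(C_\Gamma r-\omega(p))$ lies in $\operatorname{Im}C_\Delta$ and is orthogonal to it, so it is zero. This is \eqref{eq:crit}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix $\lambda$ and put $\xi=\log\lambda$, so that $h(t)=H(t;\xi,B\xi)$ for $t\ge0$.

\subsection{The upper bound for positive times}

\begin{proposition}\label{prop:upper}
There is $K_2=K_2(Q)$ with $h_v(t)\le K_2(1+|\xi|)\,t^2$ for all $t\ge1$ and $v\in V_t$.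
\end{proposition}

\begin{proof}
Let $G^*,p,q$ be as in Proposition~\ref{prop:const}, and consider the point $(\xi_*,y_*)=(0,G^*)$. There $G(t)=(G^*)^{(t+1)}$ for $t=0,1$. If this holds for $t-1$ and $t$, then \eqref{eq:G} and the restriction of $2G^*=A_\Gamma p-A_\Delta q$ to $V_t$ give
\[
G(t+1)=A_\Gamma p^{(t+1)}-A_\Delta q^{(t+1)}-(G^*)^{(t)}=2(G^*)^{(t)}-(G^*)^{(t)}=(G^*)^{(t+2)} .
\]
So \eqref{eq:H} reads $H(t+1)+H(t-1)=A_\Delta H(t)+p^{(t+1)}$ with $H(0)=H(1)=0$, and $|H(t;0,G^*)|\le|p|\,t^2$ by Lemma~\ref{lem:cheb}(a). The vector $B\xi-G^*$ satisfies \eqref{eq:balance}, because $G^*$ does and $(\nu^{(i)},B\xi)=(B\nu^{(i)},\xi)=0$. By \eqref{eq:compare} and Proposition~\ref{prop:trop},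
\[
h_v(t)\le H_v(t;0,G^*)+\psi_v(t;\xi,B\xi-G^*)\le\bigl(|p|+K(|\xi|+|B\xi|+|G^*|)\bigr)t^2,
\]
and $|B\xi|\le4|\xi|$ by Lemma~\ref{lem:nu}(b).
\end{proof}

\subsection{The lower bound for positive times}

Constants may now depend on $Q$ and $\lambda$. We split $h(t)$ into its component along $\nu^{(t)}$, which grows quadratically, and a remainder, which is driven by the accumulated forcing. The accumulated forcing is also the increment of the first component. Without an upper bound that increment could be as large as the component itself; Proposition~\ref{prop:upper} makes it linear in $t$.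

\begin{proposition}\label{prop:lower}
For each $v\in V$ there are $c_1>0$ and $c_2\ge0$ with $h_v(t)\ge c_1t^2-c_2$ for all $t\ge0$, $t\equiv\epsilon_v\pmod2$.
\end{proposition}

\begin{proof}
Let $f(t)=\varphi(Bh(t))\in\mathbb R^{V_{t+1}}$ be the forcing in \eqref{eq:log}; its entries on $V_{t+1}$ are at least $\log2$. Put
\[
S(t)=(\nu^{(t)},h(t)),\qquad d(t)=S(t+1)-S(t),\qquad n(t)=(\nu^{(t+1)},f(t)).
\]

\emph{The average.} Pair \eqref{eq:log} with $\nu^{(t+1)}=\nu^{(t-1)}$ and use $M\nu^{(t+1)}=2\nu^{(t)}$. This gives $S(t+1)+S(t-1)=2S(t)+n(t)$, so for $t\ge1$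
\begin{equation}\label{eq:d}
d(t)-d(t-1)=n(t)\ge c:=\log2\cdot\min_{i}\sum_{u\in V_i}\nu_u>0 .
\end{equation}
Hence $d(t)\ge d(0)+ct$, and summing,
\begin{equation}\label{eq:S}
S(t)\ge S(0)+t\,d(0)+\tfrac c2\,t(t-1)\qquad(t\ge0).
\end{equation}

\emph{The accumulated forcing.} Since $d$ is increasing, $t\,d(t)\le\sum_{s=t}^{2t-1}d(s)=S(2t)-S(t)$. For $t\ge1$, Proposition~\ref{prop:upper} and $\nu>0$ give $S(2t)\le4K_2(1+|\xi|)t^2\sum_u\nu_u$, and \eqref{eq:S} gives $S(t)\ge S(0)+t\,d(0)$. Dividing by $t$, we get $d(t)\le K_3(t+1)$. As $f(s)\ge0$, we have $|f(s)|\le\sum_uf_u(s)\le n(s)/\min_u\nu_u$, and \eqref{eq:d} telescopes to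
\[
\sum_{s=1}^t|f(s)|\le\frac{d(t)-d(0)}{\min_u\nu_u}\le K_4(t+1)\qquad(t\ge 0).
\]

\emph{The remainder.} Write $h(t)=\frac{S(t)}N\nu^{(t)}+h^\circ(t)$. By Lemma~\ref{lem:nu}(c), $h^\circ(t)$ is orthogonal to $\nu^{(t)}$, and it is orthogonal to $\nu^{(t+1)}$ because it is supported on $V_t$. So $h^\circ(t)$ is the orthogonal projection of $h(t)$ to the complement $W'$ of $\operatorname{span}(\nu^{(0)},\nu^{(1)})$. By Lemma~\ref{lem:nu}(b), $W'$ is $M$-invariant, and $M$ has spectrum in $[-2\cos\theta_1,2\cos\theta_1]$ on $W'$ for some $\theta_1\in(0,\pi/2]$. Projecting \eqref{eq:log} gives $h^\circ(t+1)+h^\circ(t-1)=Mh^\circ(t)+f^\circ(t)$ with $f^\circ(t)\in W'$ and $|f^\circ(t)|\le|f(t)|$. By Lemma~\ref{lem:cheb}(b),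
\[
|h^\circ(t)|\le\frac1{\sin\theta_1}\Bigl(|h^\circ(0)|+|h^\circ(1)|+\sum_{s=1}^{t-1}|f(s)|\Bigr)\le K_5(t+1).
\]
Together with \eqref{eq:S} this yields $h_v(t)\ge\frac{\nu_v}{N}S(t)-K_5(t+1)\ge2c_1t^2-K_6(t+1)$ with $c_1=\nu_vc/(4N)$. The function $c_1t^2-K_6(t+1)$ is bounded below on $t\ge0$, say by $-c_2$ with $c_2\ge0$.
\end{proof}

\subsection{Negative times and conclusion}

Fix $v$. Propositions~\ref{prop:upper} and~\ref{prop:lower}, with the single value $h_v(0)$ absorbed into a constant, give $c_1,c_3>0$ and $c_2,c_4\ge0$ such that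
\begin{equation}\label{eq:both}
c_1t^2-c_2\le h_v(t)\le c_3t^2+c_4
\end{equation}
for all $t\ge0$ with $t\equiv\epsilon_v\pmod 2$.

Negative times reduce to positive ones by exchanging the colors. Let $\epsilon'=1-\epsilon$. With this coloring $Q$ is still bipartite and recurrent, since $\mu_0$ and $\mu_1$ are exchanged, and its graphs are $\Gamma'=\Delta$ and $\Delta'=\Gamma$; so $(Q,\epsilon')$ is an affine $\boxtimes$ affine quiver. Put $T'_u(t)=T_u(1-t)$ for $t\equiv\epsilon'_u\pmod 2$. The recurrence \eqref{eq:T} is symmetric in $\Gamma,\Delta$ and is preserved by $t\mapsto1-t$, and $T'_u(\epsilon'_u)=T_u(\epsilon_u)=x_u$. Hence $T'$ is the $T$-system of $(Q,\epsilon')$, and \eqref{eq:both} for $T'$ gives constants $c_1',\dots,c_4'$ with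
\[
c_1'(1-s)^2-c_2'\le h_v(s)\le c_3'(1-s)^2+c_4'\qquad(s\le0,\ s\equiv\epsilon_v \bmod 2).
\]
For $s\le0$ we have $s^2\le(1-s)^2\le2s^2+2$. Replacing $c_1,c_2,c_3,c_4$ by $\min(c_1,c_1')$, $\max(c_2,c_2')$, $\max(c_3,2c_3')$, $\max(c_4,c_4'+2c_3')$, we obtain \eqref{eq:both} for all $t\in\mathbb Z$ with $t\equiv\epsilon_v\pmod2$.

Finally put $C=\min(c_1,e^{-c_2})>0$ and choose $C'>\max(c_3,e^{c_4},C)$. Then
\[
C\exp(Ct^2)\le e^{-c_2}e^{c_1t^2}\le T_v(t)|_{\mathbf x=\lambda}\le e^{c_4}e^{c_3t^2}<C'\exp(C't^2)
\]
for all such $t$, which proves Theorem~\ref{thm:main}. \qed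

\begin{thebibliography}{9}

\bibitem{LS}
Lee and Schiffler, \emph{Ann.\ of Math.} \textbf{182} (2015).

\bibitem{ZPI}
\emph{Zamolodchikov periodicity and integrability (extended abstract)},
\texttt{http://math.ucla.edu/\textasciitilde{}galashin/slides/FPSAC2017.pdf}.

\end{thebibliography}
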